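# Acute triangulations of doubled convex bodies

## Twenty triangles on a doubled equilateral triangle

Cut two equal equilateral triangles of side $1$ out of paper and glue them together along their whole boundaries. The result is a flat pillow with two sides. Call the planar triangle $K$, with corners $A=(0,0)$, $B=(1,0)$, $C=(\frac12,\frac{\sqrt3}2)$, and call the pillow $2K$. We want to cut $2K$ into finitely many triangles that fit together properly (any two are disjoint, or share one vertex, or share one edge) and whose angles are all strictly less than $90^\circ$.

The two sides of the pillow are themselves triangles with angles $60^\circ$, but they share three edges, so they do not fit together properly. Cutting each side into $n^2$ small equilateral triangles does not help. The small triangle at $A$ on one side and the one at $A$ on the other side share both edges that start at $A$. The trouble sits exactly at the corner: only two triangles meet there, and a proper triangulation needs at least three. The total angle of the pillow around $A$ is $120^\circ$. So in a proper triangulation with a vertex at $A$, some triangle has an angle of at most $40^\circ$ at $A$. If its three angles add up to at least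 $180^\circ$ (the last section proves that they do), one of the other two is at least $70^\circ$. The corner pushes angles up toward $90^\circ$.

Here is a triangulation that works. Let $M_{AB},M_{BC},M_{CA}$ be the midpoints of the sides. On the bisectors from $A,B,C$ take the points at distance $\frac12$ from the corner:
$$A_1=\Big(\frac{\sqrt3}4,\frac14\Big),\qquad B_1=\Big(1-\frac{\sqrt3}4,\frac14\Big),\qquad C_1=\Big(\frac12,\frac{\sqrt3-1}2\Big).$$
Cut $K$ into ten triangles:

* $AM_{AB}A_1$ and $AA_1M_{CA}$, and the analogous pairs at $B$ and $C$. Each has two sides of length $\frac12$ enclosing $30^\circ$, so its angles are $30^\circ,75^\circ,75^\circ$.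
* $M_{AB}B_1A_1$ and its two analogues. The vector from $M_{AB}$ to $A_1$ is $(\frac{\sqrt3-2}4,\frac14)$. It makes with the vertical an angle of tangent $2-\sqrt3=\tan15^\circ$. By mirror symmetry the triangle is isosceles with apex $30^\circ$, so its angles are again $30^\circ,75^\circ,75^\circ$.
* $A_1B_1C_1$, which is equilateral by the threefold symmetry.

The angles close up: $30^\circ+30^\circ=60^\circ$ at $A$, $75^\circ+30^\circ+75^\circ=180^\circ$ at $M_{AB}$, and $4\cdot75^\circ+60^\circ=360^\circ$ at $A_1$. Now use the same ten triangles on the other side. Each triangle meets $\partial K$ in nothing, in a vertex, or in one edge of the hexagon $AM_{AB}BM_{BC}CM_{CA}$. Two triangles on opposite sides meet in the intersection of these traces, which is empty, a vertex, or an edge. So the twenty triangles triangulate $2K$, and the largest angle is $75^\circ$.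

This was luck with special numbers. What if $K$ is a disc, whose boundary contains no straight edge? What if $K$ is a long thin triangle, where the corner argument forces angles very close to $90^\circ$? What if $K$ has infinitely many corners? The question is whether, for every planar convex body $K$, the doubled surface $2K$ has an acute triangulation. The answer is yes.

## Doubles, sector angles and two theorems

**Definition (double).** Let $K\subset\mathbb C$ be a planar convex body: compact, convex, with nonempty interior. The double $2K$ is obtained from $K$ and a congruent copy $K'$ by identifying them along their entire boundaries in accordance with the congruence. $K$ and $K'$ are the sides of $2K$. Distances are measured along the surface, as lengths of curves. $2K$ is homeomorphic to the sphere.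

**Definition (corners).** For $x\in\partial K$ let $\alpha(x)\in(0,\pi]$ be the angle of the tangent cone of $K$ at $x$. The point $x$ is a corner if $\alpha(x)<\pi$. Put $\alpha_*=\min_x\alpha(x)$.

The minimum exists. The normal cone at $x$ has angle $\pi-\alpha(x)$, and normal cones at different points have disjoint interiors, so $\sum_x(\pi-\alpha(x))\le2\pi$. Hence for each $\eta>0$ only finitely many $x$ have $\pi-\alpha(x)\ge\eta$. Also $\alpha_*>0$, since the tangent cone contains (a translate of) $K$, which has interior. For the equilateral triangle $\alpha_*=\pi/3$; for a disc $\alpha_*=\pi$. The total angle of $2K$ around a point $x\in\partial K$ is $2\alpha(x)$; around any other point it is $2\pi$.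

**Definition (geodesic triangles and triangulations).** A triangle is a closed disc in $2K$ bounded by three shortest paths that meet only at common endpoints. Its angle at a vertex is measured inside the triangle: it is the angle of the corresponding sector of the tangent cone of $2K$. A geodesic triangulation is a finite collection of such triangles covering $2K$, any two of which meet in nothing, a vertex, or an edge of both. It is acute if all angles are strictly less than $\pi/2$.

One could instead use the angle between the two sides as shortest paths. That angle never exceeds the sector angle, so acuteness in our sense implies acuteness in either sense.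

A triangle may have interior points on both sides of $2K$. For example, let $K$ be the unit disc, let $x,y\in\partial K$ bound an arc of length $s<\pi$, and let $z'\in K'$ lie inside the disc, across the chord $xy$ from that arc. Take the planar triangle $xyz'$ in $K'$, add the piece of $K'$ between chord and arc, and add the corresponding piece of $K$. This is a disc bounded by $xz'$, $yz'\subset K'$ and the chord $xy\subset K$. A chord and its arc enclose the angle $s/2$, so the sector angle at $x$ is the planar angle plus $2\cdot\frac s2$.

**Theorem 1.** For every planar convex body $K$ and $\varepsilon>0$, the double $2K$ has a geodesic triangulation with all angles at most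
$$\max\{2\pi/5,\ \pi/2-\alpha_*/6\}+\varepsilon,$$
all triangles of diameter $<\varepsilon$, and every edge a straight segment lying in one side of $2K$. For small $\varepsilon$ it is acute. Hence every $2K$ admits an acute triangulation.

**Theorem 2.** Let $m(K)$ be the infimum, over geodesic triangulations of $2K$, of the largest angle.

1. $\pi/2-\alpha_*/3\le m(K)\le\max\{2\pi/5,\ \pi/2-\alpha_*/6\}$. In particular, if $\alpha_*\le3\pi/5$, then $\alpha_*/6\le\pi/2-m(K)\le\alpha_*/3$. So no bound $<\pi/2$ serves all $K$, and the order of the margin is sharp.
2. If $\partial K$ is $C^1$, then $m(K)=2\pi/5$, and for each $\varepsilon>0$ there are triangulations with all angles in $(54^\circ-\varepsilon,\,72^\circ+\varepsilon)$.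

For the equilateral triangle, part 1 says $70^\circ\le m(K)\le80^\circ$. The triangulation above gives $m(K)\le75^\circ$, so the general upper bound is not always attained.

## Folding, turning measure and caps

**Folding.** The folding map $2K\to K$, which identifies the two sides, preserves lengths of curves. So a straight segment inside one side of $2K$ is a shortest path: any curve in $2K$ with the same endpoints folds to a planar curve of the same length with the same endpoints, and that is at least as long as the segment. Moreover, equality forces the folded curve to be the segment. We use both statements.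

**Definition (turning measure).** For a direction $u$ (a point of the unit circle) let $x(u)$ be the point of $K$ that maximizes $\langle\cdot,u\rangle$. It is unique except when $\partial K$ contains a segment with outer normal $u$, which happens for at most countably many $u$. The turning measure $\mu$ on $\partial K$ is the image of arc length $du$ under $u\mapsto x(u)$; its total mass is $2\pi$.

For the unit disc, $\mu$ is arc length. For a polygon, $\mu$ consists of an atom of mass $\pi-\alpha$ at each corner of angle $\alpha$. For a half disc it is arc length on the semicircle plus two atoms of mass $\pi/2$. In general, up to a countable set, the directions with $x(u)=x$ form the normal cone at $x$, so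
$$\mu(\{x\})=\pi-\alpha(x)<\pi .$$

Let $x\ne y$ be points of $\partial K$ and let $J$ be the open arc of $\partial K$ running counterclockwise from $x$ to $y$. The cap over $J$ is $C=\operatorname{conv}(J\cup\{x,y\})$, the region between $J$ and the chord $xy$. Let $\kappa_x,\kappa_y$ be the angles between the chord and the one-sided tangents of $\partial K$ at $x,y$ into $J$. Then
$$\kappa_x+\kappa_y=\mu(J).\tag{1}$$

*Proof.* A chord of $K$ with a relatively interior point on $\partial K$ lies in the supporting line there, hence in $\partial K$. So there are three cases. If $J$ is the open chord itself (a degenerate cap), both angles are $0$, all points of $J$ have the same single normal, and $\mu(J)=0$. Otherwise $C$ is a convex body with boundary $J\cup[x,y]$. Either the open chord lies in $\operatorname{int}K$, and then $C$ is the part of $K$ in a closed half-plane bounded by the line $xy$, with $J$ in the open half-plane; or the chord lies in $\partial K$, $J$ is the complementary arc, and $C=K$. In both cases $C$ and $K$ have the same normal cones at points of $J$, so the turning measure $\mu_C$ of $C$ satisfies $\mu_C(J)=\mu(J)$. The tangent cone of $C$ at $x$ is bounded by the ray toward $y$ and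 the one-sided tangent into $J$. Its angle is $\kappa_x$, so $\mu_C(\{x\})=\pi-\kappa_x$; likewise $\mu_C(\{y\})=\pi-\kappa_y$. The points of the open chord share a single normal and have $\mu_C$-mass $0$. Adding up, $2\pi=\mu(J)+(\pi-\kappa_x)+(\pi-\kappa_y)$. $\square$

For the unit disc and an arc of length $s$ this says $\frac s2+\frac s2=s$.

**Turning measure and the Riemann map.** Let $\varphi:\mathbb D\to\operatorname{int}K$ be a Riemann map. By Carathéodory's theorem it extends to a homeomorphism of the closures, and through it we regard $\mu$ also as a measure on the unit circle. Then
$$\frac{\varphi''(w)}{\varphi'(w)}=\frac1\pi\int\frac{d\mu(\zeta)}{\zeta-w},\qquad w\in\mathbb D.\tag{2}$$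
For a polygon with corners $\varphi(\zeta_k)$ of angle $\beta_k\pi$ the right side is $\sum_k\frac{1-\beta_k}{\zeta_k-w}$, and integrating gives the Schwarz–Christoffel formula $\varphi'=c\prod(\zeta_k-w)^{\beta_k-1}$. For the disc and $\varphi(w)=w$ both sides of (2) are $0$.

*Proof of (2).* **Step 1: a representing measure.** The aim is (2) with some measure $\nu$. By Study's theorem (Duren, *Univalent Functions*, Thm 2.11), $p=1+z\varphi''/\varphi'$ has positive real part on $\mathbb D$, and $p(0)=1$. By Herglotz' theorem $p(z)=\frac1{2\pi}\int\frac{\zeta+z}{\zeta-z}\,d\nu(\zeta)$, where $\nu\ge0$ is the weak limit, as $r\to1$, of $\nu_r=\operatorname{Re}p(re^{it})\,dt$, and $\nu$ has mass $2\pi$. Since $\frac{\zeta+z}{\zeta-z}-1=\frac{2z}{\zeta-z}$, subtracting $1$ and dividing by $z$ gives (2) with $\nu$ in place of $\mu$.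

**Step 2: the representing measure is $\mu$.** Consider the curve $\gamma_r(t)=\varphi(re^{it})$. Its tangent direction is $\Theta_r(t)=t+\frac\pi2+\arg\varphi'(re^{it})$, and $\Theta_r'=\operatorname{Re}p(re^{it})>0$, with total increment $2\pi$. For a direction $u$ (identified with its argument), the derivative of $\langle\gamma_r(t),u\rangle$ is $|\gamma_r'(t)|\cos(\Theta_r(t)-u)$, which changes from positive to negative only where $\Theta_r(t)=u+\frac\pi2$. So the maximum of $\langle\gamma_r,u\rangle$ is at the unique parameter $t_r(u)$ with $\Theta_r(t_r(u))-\frac\pi2=u$. Since $\nu_r=d\Theta_r$, the measure $\nu_r$ is the image of $du$ under $u\mapsto t_r(u)$.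

Let $u$ be a direction with a unique support point $x(u)=\varphi(e^{it(u)})$. Suppose $t_{r_k}(u)\to t^*$ with $r_k\to1$. As $\gamma_r\to\varphi|_{\partial\mathbb D}$ uniformly, we may pass to the limit in $\langle\gamma_{r_k}(t_{r_k}(u)),u\rangle\ge\langle\gamma_{r_k}(t),u\rangle$. So $\varphi(e^{it^*})$ maximizes $\langle\cdot,u\rangle$ on $\partial K$, hence on $K$, and $t^*=t(u)$. By compactness of the circle, $t_r(u)\to t(u)$ for almost every $u$. By dominated convergence, $\int g\,d\nu_r=\int g(t_r(u))\,du\to\int g(t(u))\,du$ for continuous $g$. So the weak limit $\nu$ is the image of $du$ under $u\mapsto t(u)$, which is $\mu$. $\square$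

## An icosahedral disc with a straight edge

Suppose a polygon inscribed in $K$ has been cut into acute triangles, each having at most one edge on the boundary of the polygon. Put these triangles on both sides of $2K$. What is left over are the caps of $K$ over the edges of the polygon, and their copies in $K'$. Give each cap and its copy to the adjacent triangle on the side $K'$, as in the disc example above. At the two ends of the edge the angles grow by $2\kappa_x$ and $2\kappa_y$, which by (1) is at most $2\mu(J)$. So we need triangulations of finer and finer inscribed polygons whose largest angles stay below a fixed bound $<\pi/2$.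

A conformal map takes small equilateral triangles to nearly equilateral ones. So the sensible approach is to carry a fine equilateral mesh from a standard disc to $K$ by a conformal map. If all triangles were to be nearly equilateral, six of them would have to meet at each interior vertex of the mesh and three at each boundary vertex, so after doubling all degrees would be $6$. But a triangulation of the sphere has $\sum_v(6-\deg v)=12$: this follows from $V-E+F=2$, $3F=2E$ and $\sum_v\deg v=2E$. We therefore allow twelve vertices of degree $5$, six in each half, at the price of angles near $72^\circ$.

**Definition (the disc $\Sigma^+$).** $\Sigma^+$ is the icosahedral surface with unit equilateral faces, minus the open star of one vertex.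

It has $15$ faces. Its interior vertices are an apex and five ring vertices, each of degree $5$. Let $V$ be this set of six points; the flat metric has cone angle $5\pi/3$ there. Each of the five boundary vertices lies in exactly three faces, so $\partial\Sigma^+$ is straight. The ten faces touching $\partial\Sigma^+$ form a flat cylinder, the collar
$$\{x+iy:\ x\in\mathbb R/5\mathbb Z,\ 0\le y\le\tfrac{\sqrt3}2\},\qquad \partial\Sigma^+=\{y=0\},$$
with the boundary vertices at $x=0,1,2,3,4$.

**Definition (the mesh $X_n$).** $X_n$ is the subdivision of $\Sigma^+$ in which each face is divided into $n^2$ equilateral triangles of side $1/n$.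

It is a simplicial complex. Its boundary vertices are $j/n$, $j\in\mathbb Z/5n$, and each of its triangles meets $\partial\Sigma^+$ in $\emptyset$, one vertex, or one edge. For $n=1$, the ten collar triangles alternate between having an edge and having only a vertex on $\partial\Sigma^+$, and the five triangles at the apex do not touch it.

**The conformal map.** With the coordinate $z^{6/5}$ at points of $V$ (note $\frac65\cdot\frac{5\pi}3=2\pi$), $\operatorname{int}\Sigma^+$ is a Riemann surface. Since $\partial\Sigma^+$ is straight, the double of $\Sigma^+$ along $\partial\Sigma^+$ is a compact Riemann surface homeomorphic to the sphere, with an antiholomorphic involution that fixes exactly $\partial\Sigma^+$. By uniformization it is the Riemann sphere, and we may send three points of $\partial\Sigma^+$ to $0,1,\infty$. The involution becomes an antiholomorphic automorphism of the sphere fixing $0,1,\infty$. Composed with complex conjugation it is a Möbius map fixing $0,1,\infty$, i.e. the identity. So the involution is $z\mapsto\bar z$, and $\partial\Sigma^+$ is the extended real line. After another Möbius map we obtain a biholomorphic map $h$ of the double onto the sphere that takes $\Sigma^+$ onto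 $\overline{\mathbb D}$ and $\partial\Sigma^+$ onto the unit circle. In particular, $h$ is holomorphic and injective on the cylinder $|y|<\frac{\sqrt3}2$. Put
$$F=\varphi\circ h:\Sigma^+\to K .$$
This is a homeomorphism, conformal inside, and it maps $\partial\Sigma^+$ (increasing $x$, with $\Sigma^+$ on the left) counterclockwise onto $\partial K$. Through $F$ we regard $\mu$ as a measure on $\mathbb R/5\mathbb Z$.

**How fast $F'$ varies.** To control the shape of image triangles we need bounds for the derivative of $L=\log F'$, with $F'$ taken in flat coordinates. A rotation of the coordinate multiplies $L'$ by a number of modulus $1$, so $|L'|$ is well defined off $V$. $C$ denotes constants depending only on $K,\varphi,h$.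

In the collar, for $0<\operatorname{Im}z\le\frac12$,
$$\Big|L'(z)-\frac1\pi\int_{|t-\operatorname{Re}z|<1/2}\frac{d\mu(t)}{t-z}\Big|\le C.\tag{3}$$

*Proof.* From $F'=\varphi'(h)\,h'$ and (2),
$$L'(z)=\frac{h''}{h'}(z)+\frac1\pi\int Q(z,t)\,d\mu(t),\qquad Q(z,t)=\frac{h'(z)}{h(t)-h(z)} .$$
The first term is bounded on $0\le\operatorname{Im}z\le\frac12$. On the compact set $\{0\le\operatorname{Im}z\le\frac12,\ |t-\operatorname{Re}z|\ge\frac12\}$ the denominator of $Q$ does not vanish, so $Q$ is bounded there. On the compact set $\{0\le\operatorname{Im}z\le\frac12,\ |t-\operatorname{Re}z|\le\frac12\}$ write $h(t)-h(z)=(t-z)G(z,t)$ with $G=\int_0^1h'(z+s(t-z))\,ds$. $G$ is continuous and vanishes nowhere: for $t\ne z$ because $h$ is injective, and for $t=z$ because $G(z,z)=h'(z)\ne0$. So $|G|$ is bounded below. Also $|h'(z)-G|\le\frac12|t-z|\sup|h''|$. Hence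
$$Q-\frac1{t-z}=\frac{h'(z)-G}{(t-z)G}$$
is bounded. As $\mu$ has mass $2\pi$, (3) follows. $\square$

On $\Sigma_1=\Sigma^+\setminus\{y<\frac14\}$,
$$|L'(z)|\le C+\frac1{5\operatorname{dist}(z,V)}.\tag{4}$$

*Proof.* Near $v\in V$, with the flat coordinate $z$ centered at $v$, we have $F=f(z^{6/5})$ with $f$ holomorphic near $0$ and $f'(0)\ne0$. Then $F'=\frac65z^{1/5}f'(z^{6/5})$ and
$$L'=\frac1{5z}+\frac65z^{1/5}\frac{f''}{f'}(z^{6/5})=\frac1{5z}+O(|z|^{1/5}).$$
Away from $V$, $|L'|$ is bounded on $\Sigma_1$ by compactness. $\square$

## How a corner breaks the conformal mesh

Take the straight triangles spanned by the $F$-images of the vertices of $X_n$. At distance much larger than $1/n$ from $V$ and $\partial\Sigma^+$, (3) and (4) say that $L$ barely changes across a triangle of side $1/n$, so the image is nearly equilateral. The approach stops working at corners of $K$. Test it on the equilateral triangle $K$, where $\alpha=\pi/3$ at each corner. Let $p\in\mathbb R/5\mathbb Z$ correspond to a corner; by the choice of $\varphi$ we may assume $p=\frac12$. Let $n$ be odd, so $p$ is the midpoint of a boundary edge of $X_n$.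

If we leave the vertices where they are, the corner lies on the open arc $J$ over that edge, and $\mu(J)\ge\pi-\frac\pi3=\frac{2\pi}3$. The triangle that receives the cap and its copy then has angle sum $\pi+2\mu(J)\ge\frac{7\pi}3$ by (1), so one of its angles is at least $\frac{7\pi}9=140^\circ$.

So the corner should be a vertex. Let us move the image of a nearest vertex, say $p-\frac1{2n}$, to the corner $F(p)$. Near $p$ we have $F(z)=F(p)+(z-p)^{1/3}g(z)$ with $g$ holomorphic and $g(p)\ne0$: after a rotation of $K$, the function $(F-F(p))^3$ maps a half-disc at $p$ injectively into the upper half-plane, is real on the real axis, and extends by reflection to an injective function with a simple zero at $p$. So in the coordinate $Z=n(z-p)$ the image vertices look, up to similarity and a vanishing error, like $Z^{1/3}$. Consider the mesh triangle with vertices $Z=-\frac12,\frac12,\frac{\sqrt3}2i$, the first of which is sent to the corner. In the limit its image is the triangle with vertices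
$$0,\qquad b=\Big(\frac12\Big)^{1/3},\qquad c=\Big(\frac{\sqrt3}2\Big)^{1/3}e^{i\pi/6}.$$
Here $\operatorname{Re}c/b=3^{1/6}\cdot\frac{\sqrt3}2=\frac{3^{2/3}}2>1$, because $9>8$. Seen from $b$, the vertex $0$ lies in the direction $-1$ and $c$ has positive real part, so the angle at $b$ is obtuse. Moving the other vertex gives the mirror image.

The damage comes from the offset between the corner and the nearest mesh vertex, which is comparable to the mesh size $1/n$. If the offset were $o(1/n)$, the limit picture at a corner of angle $\alpha=\beta\pi$ would be the unshifted lattice in the half-plane under $z\mapsto z^\beta$. There, three triangles meet at the corner on each side of $2K$, each with angle $\alpha/3$ at the corner and two equal angles $\frac\pi2-\frac\alpha6$, which is the bound in Theorem 1. The Riemann map has only enough freedom to prescribe three boundary points, so we cannot put many corners at vertices by choosing $\varphi$. But we are free to choose $n$. By simultaneous Diophantine approximation there are arbitrarily large $n$ for which all the finitely many large corners are within $o(1/n)$ of vertices of $X_n$. The remaining corners have atoms of mass less than a small $\eta$ and do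 little harm.

Three things must be checked: no triangle in the pattern $z^\beta$ is worse than the three at the corner; the true mesh converges to these patterns; and the resulting triangles fit together. The next three sections do this.

## The triangular lattice under a power map

Let $\Lambda=\mathbb Z+\omega\mathbb Z$ with $\omega=e^{i\pi/3}$, let $S=\{0\le\arg z\le\frac\pi3\}$, and let $P(z)=z^\beta$. For a lattice triangle $T\subset S$ let $P[T]$ be the straight triangle spanned by the images of its vertices. For example, with $T_0=(0,1,\omega)$ and $\beta=\frac13$, $P[T_0]$ is isosceles with apex $20^\circ$ and base angles $80^\circ$.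

**Lemma 1.** All $P[T]$ are nondegenerate and positively oriented, and:

* (i) if $0<\beta\le1$, all their angles are $\le\frac\pi2-\frac{\beta\pi}6$;
* (ii) if $\beta=\frac65$, all their angles lie in $[54^\circ,72^\circ]$.

*Proof.* Let $T_0=(0,1,\omega)$ and $T_1=(1,1+\omega,\omega)$. For $\beta=1$ nothing changes and all angles are $\frac\pi3$.

**Step 1: the triangle at the origin.** This is the case that produces the bound. $P[T_0]$ is isosceles with apex angle $\frac{\beta\pi}3$ and base angles $\frac\pi2-\frac{\beta\pi}6$. For $\beta\le1$ the apex angle is at most $\frac\pi3\le\frac\pi2-\frac{\beta\pi}6$. For $\beta=\frac65$ the angles are $72^\circ,54^\circ,54^\circ$.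

**Step 2: a principle for triangles away from the origin.** We express angles of $P[T]$ through mean arguments. For an edge $ab\not\ni0$,
$$P(b)-P(a)=(b-a)\int_0^1\beta z^{\beta-1}\,ds,\qquad z=a+s(b-a).$$
The values $z^{\beta-1}$ lie in a sector of opening at most $|\beta-1|\frac\pi3<\pi$, so the integral is nonzero and
$$\arg\frac{P(b)-P(a)}{b-a}=(\beta-1)m_{ab}$$
with $m_{ab}$ between the minimum and maximum of $\arg$ on $ab$. (For $\beta=1$ choose any such $m_{ab}$.) Hence for a positively ordered $T=(a,b,c)\not\ni0$ the oriented angle of $P[T]$ at $P(a)$ is
$$\frac\pi3+(\beta-1)(m_{ac}-m_{ab}).$$
It differs from $\frac\pi3$ by at most $|1-\beta|\,w$, where $w$ is the angular width of $T$ seen from $0$.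

**Step 3: all triangles except $T_0,T_1$.** We show that $w\le\frac\pi6$. The extreme arguments on $T$ occur at two vertices, so it is enough that every edge of $T$ subtends at most $30^\circ$ at $0$. Such a $T$ contains neither $0$ nor the edge $[1,\omega]$.

An edge parallel to $\omega-1$ lies on a line at distance $k\frac{\sqrt3}2$ from $0$, with $k\ge2$. For $k=2$ the lattice points $2,\,1+\omega,\,2\omega$ have arguments $0,30^\circ,60^\circ$. For $k\ge3$ a unit edge subtends at most $2\arctan\frac1{3\sqrt3}<23^\circ$.

Any other edge is, up to reflection in the axis of $S$, of the form $[a,a+1]$ with $\phi=\arg a\in[0,60^\circ]$ and $a\ne0$. If $|a|=1$, it subtends $0$ (for $a=1$) or $30^\circ$ (for $a=\omega$). Otherwise $|a|\ge\sqrt3$, and the subtended angle $\vartheta$ satisfies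
$$\tan\vartheta=\frac{\sin\phi}{|a|+\cos\phi}\le\frac{\sqrt3/2}{\sqrt3}=\frac12<\tan30^\circ .$$

So the angles lie in $\frac\pi3\pm|1-\beta|\frac\pi6$. For $\beta\le1$ the upper end is $\frac\pi2-\frac{\beta\pi}6$; for $\beta=\frac65$ the range is $60^\circ\pm6^\circ$. All oriented angles are in $(0,\pi)$, so $P[T]$ is nondegenerate and positively oriented.

**Step 4: the triangle $T_1$.** It has angular width $60^\circ$ and needs a separate computation. By symmetry $m_{1\omega}=\frac\pi6$, and $m_{1,1+\omega}\in[0,\frac\pi6]$. So by Step 2 the angle at $P(1)$, and by symmetry the one at $P(\omega)$, is within $|1-\beta|\frac\pi6$ of $\frac\pi3$, and the bounds of Step 3 apply. For the angle $2\chi$ at $P(1+\omega)$ put $x=\frac{\beta\pi}6$. After rotation by $-x$ the images of $1,\,1+\omega,\,\omega$ are $e^{-ix},\,3^{\beta/2},\,e^{ix}$, so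
$$\tan\chi=\frac{\sin x}{3^{\beta/2}-\cos x},$$
with positive denominator. In particular $P[T_1]$ is nondegenerate and positively oriented.

Let $\beta\le1$. We want $\chi\le\frac\pi4-\frac x2$. Since $\tan(\frac\pi4-\frac x2)=\frac{\cos x}{1+\sin x}$, this means $\sin x(1+\sin x)\le3^{\beta/2}\cos x-\cos^2x$, i.e. $3^{\beta/2}\ge\frac{1+\sin x}{\cos x}$. Taking logarithms, and using $\beta=\frac{6x}\pi$ and $\ln\frac{1+\sin x}{\cos x}=\int_0^x\sec$, we must show
$$\int_0^x\sec\ \le\ \frac{3\ln3}\pi\,x\qquad(0\le x\le\tfrac\pi6).$$
The left side is convex and vanishes at $0$. At $x=\frac\pi6$ it equals $\ln\frac{3/2}{\sqrt3/2}=\ln\sqrt3$, which is also the value of the right side. A convex function lies below its chord, so the inequality holds and $2\chi\le\frac\pi2-\frac{\beta\pi}6$.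

Let $\beta=\frac65$. The edges from $1+\omega$ to $\omega$ and to $1$ have $m\in[\frac\pi6,\frac\pi3]$ and $m\in[0,\frac\pi6]$ respectively. Step 2 with $(a,b,c)=(1+\omega,\omega,1)$ gives $2\chi=\frac\pi3+\frac15(m_{ac}-m_{ab})\le60^\circ$. For the lower bound, $x=36^\circ$, and $\chi\ge27^\circ$ means $\sin36^\circ\cos27^\circ+\cos36^\circ\sin27^\circ\ge3^{3/5}\sin27^\circ$, i.e. $3^{3/5}\le\frac{\sin63^\circ}{\sin27^\circ}=\cot27^\circ$. This holds, because
$$\cot27^\circ=\frac{1+\cos54^\circ}{\sin54^\circ}>\frac{1.587}{0.8091}>1.96\qquad\text{and}\qquad1.96^5>28>27=(3^{3/5})^5 .\qquad\square$$

Since $P(\omega z)=\omega^\beta P(z)$, the lemma applies to every lattice triangle in the half-plane $\{\operatorname{Im}z\ge0\}$, which consists of three sectors. For $\beta=\frac65$ it also applies to the cone made of five sectors, whose image under $P$ is the full plane.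

## Large corners at mesh vertices

Let $0<\varepsilon<1$. We fix the constants in the right order, choose the mesh, and compare its image with model triangles.

**Constants.** By continuity and scale invariance there is $\delta>0$ such that, if $a_1,a_2,a_3$ is a positively oriented equilateral triangle with centroid $o$, $c\ne0$, and $b_k=b_0+c(a_k-o)(1+E_k)$ with $|E_k|\le\delta$, then $b_1,b_2,b_3$ is positively oriented with angles within $\varepsilon/2$ of $\frac\pi3$. Choose $R\ge10$ and $\eta\in(0,\varepsilon/8)$ with
$$e^{1/(5R)}-1<\delta,\qquad\frac{e^{2/(R-1)}}{1-4\eta/\pi}-1<\delta .$$
Let $p_1,\dots,p_m\in\mathbb R/5\mathbb Z$ be the atoms of $\mu$ of mass $\ge\eta$. Put $\alpha_i=\alpha(F(p_i))$ and $\beta_i=\alpha_i/\pi\in(0,1)$, so $\mu(\{p_i\})=\pi(1-\beta_i)$. There is $r_0>0$ such that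
$$\text{every interval of length}\le r_0\text{ containing no }p_i\text{ has }\mu\text{-mass}<2\eta.\tag{5}$$
Indeed each $t$ has an open neighborhood $N_t$ with $\mu(N_t\setminus\{t\})<\eta$, and by the Lebesgue number lemma every interval of length $\le r_0$ lies in some $N_t$. Apart from $t$ it has mass $<\eta$. If it contains $t$ and no $p_i$, then $t$ is not one of the $p_i$, so $\mu(\{t\})<\eta$.

**Choice of $n$.** We want all $p_i$ very close to mesh vertices. Write $\|\cdot\|$ for the distance to $\mathbb Z$; $\|np_i\|$ makes sense although $p_i$ is defined only modulo $5$. The multiples $k(p_1,\dots,p_m)$ lie in the compact torus $(\mathbb R/\mathbb Z)^m$, so some subsequence $k_1<k_2<\cdots$ of them converges, and we may thin it so that $k_{l+1}-k_l\to\infty$. Then $n=k_{l+1}-k_l$ is a sequence tending to infinity with $\max_i\|np_i\|\to0$. From now on $n$ runs through this sequence.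

Let $q_i$ be the boundary vertex of $X_n$ nearest $p_i$. Then $n|q_i-p_i|=\|np_i\|\to0$, and for $n$ large the $q_i$ are distinct. Define $\psi$ on the vertices of $X_n$ by
$$\psi(a)=F(a)\ \ (a\ne q_i),\qquad\psi(q_i)=F(p_i).$$
For $n$ large each $p_i$ is within less than $\frac1{2n}$ of $q_i$, so the images of the boundary vertices are distinct and in cyclic order on $\partial K$. For a triangle $T$ of $X_n$ let $z_T$ be its centroid ($z_T=x_T+iy_T$ in the collar) and $\psi[T]$ the straight triangle spanned by the images of its vertices.

**Lemma 2.** For all large $n$ in the sequence, every $\psi[T]$ is nondegenerate and positively oriented. Each of its angles is within $\varepsilon/2$ of an angle of a corresponding model triangle, which is one of: an equilateral triangle; a triangle $P[\cdot]$ of Lemma 1 with $\beta=\frac65$; a triangle $P[\cdot]$ with $\beta=\beta_i$ for some $i$.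

*Proof.* Every $T$ belongs to one of the four classes treated in Steps 1–4. A triangle containing some $q_i$ has $y_T\le R/n$ and $|x_T-p_i|\le R/n$, so it is in the class of Step 4. Therefore $\psi=F$ on the vertices in Steps 1–3. We use repeatedly that $|e^w-1|\le e^{|w|}-1$ and that $|z_T-a|=\frac1{\sqrt3\,n}$ for a vertex $a$ of $T$.

**Step 1: triangles far from everything.** Here $T\not\subset\{y\le\frac12\}$ and $\operatorname{dist}(T,V)\ge R/n$; the model is equilateral. For $n$ large, $T\subset\Sigma_1$. By (4), $|L'|\le C+\frac n{5R}$ on $T$, so $|L-L(z_T)|\le\sigma_n:=\frac Cn+\frac1{5R}$ on the segments from $z_T$ to the vertices. Integrating $F'=F'(z_T)e^{L-L(z_T)}$ along the segment from $z_T$ to a vertex $a$ gives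
$$F(a)-F(z_T)=F'(z_T)(a-z_T)(1+E_a),\qquad|E_a|\le e^{\sigma_n}-1<\delta$$
for large $n$. By the choice of $\delta$ we are done with this class.

**Step 2: triangles near a cone point.** Here $T\not\subset\{y\le\frac12\}$ and $\operatorname{dist}(T,v)<R/n$ for some $v\in V$; the model is the $\frac65$-pattern. Put $Z=n(z-v)$ in the cone of five sectors, where $X_n$ becomes the lattice triangulation. From $F=f((z-v)^{6/5})$ we get
$$F(a)-F(v)=f'(0)\,n^{-6/5}\big(Z_a^{6/5}+O_R(n^{-6/5})\big).$$
Only finitely many triangles in the $Z$-coordinate occur, and their $\frac65$-images are nondegenerate and positively oriented by Lemma 1. So angles and orientation converge to those of the $\frac65$-pattern.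

**Step 3: collar triangles away from the large corners.** Here $T\subset\{y\le\frac12\}$ and either $y_T>R/n$, or $|x_T-p_i|>R/n$ for all $i$. The model is equilateral. The new difficulty is that $L'$ may blow up at the boundary; the smallness of $\eta$ makes the blow-up integrable. Let $a$ be a vertex of $T$ and $z(s)=a+s(z_T-a)$, $0<s\le1$.

If $y_T>R/n$, then $|t-z|\ge\frac{R-1}n$ for all boundary points $t$ and all $z\in T$. By (3), and since $\mu$ has mass $2\pi$, $|L'|\le C+\frac{2n}{R-1}$ on $T$, so
$$|L(z(s))-L(z_T)|\le\sigma_n:=\frac Cn+\frac2{R-1}.$$

Otherwise the interval $I=[x_T-\frac Rn,x_T+\frac Rn]$ contains no $p_i$, so $\mu(I)<2\eta$ for large $n$ by (5). For $z\in T$ we have $|t-z|\ge\operatorname{Im}z$ if $t\in I$, and $|t-z|\ge\frac{R-1}n$ if $t\notin I$. So by (3)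
$$|L'(z)|\le C+\frac{2n}{R-1}+\frac{2\eta}{\pi\operatorname{Im}z}.$$
The height of a mesh triangle is $\frac{\sqrt3}{2n}$, so $y_T\ge\frac1{2\sqrt3\,n}$. If $a$ is on the boundary, then $\operatorname{Im}z(s)=sy_T$ and
$$\int_{z(s)}^{z_T}\frac{|dz|}{\operatorname{Im}z}=\frac{|z_T-a|}{y_T}\log\frac1s\le2\log\frac1s .$$
If not, $\operatorname{Im}a\ge\frac{\sqrt3}{2n}$, so $\operatorname{Im}z\ge\frac1{2\sqrt3\,n}$ on the whole segment, and the integral is at most $2(1-s)\le2\log\frac1s$.

In all cases $|L(z(s))-L(z_T)|\le\sigma_n+\frac{4\eta}\pi\log\frac1s$. $F$ is continuous up to the boundary, so we may integrate $F'$ along the whole segment: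
$$F(a)-F(z_T)=F'(z_T)(a-z_T)(1+E_a),$$
$$|E_a|\le\int_0^1\big(e^{\sigma_n}s^{-4\eta/\pi}-1\big)\,ds=\frac{e^{\sigma_n}}{1-4\eta/\pi}-1 .$$
This is $<\delta$ for large $n$, by the choice of $R$ and $\eta$.

**Step 4: triangles at a large corner.** Here $T\subset\{y\le\frac12\}$, $y_T\le R/n$ and $|x_T-p|\le R/n$ for some $p=p_i$. The model is the $\beta$-pattern with $\beta=\beta_i$. We split off the factor $(z-p)^{\beta-1}$ from $F'$ and show that the rest is asymptotically constant at scale $1/n$. Put $Z=n(z-p)$. The vertices of $T$ have $|Z|\le\sqrt2R+1\le3R$; for $n$ large none of them is a $q_k$ with $k\ne i$.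

On the half-disc $|z-p|\le3R/n$, $\operatorname{Im}z>0$, write
$$F'(z)=(z-p)^{\beta-1}e^{m(z)},\qquad\arg(z-p)\in[0,\pi].$$
The atom at $p$ contributes $\frac1\pi\cdot\frac{\pi(1-\beta)}{p-z}=\frac{\beta-1}{z-p}$ to the integral in (3). So $m'=L'-\frac{\beta-1}{z-p}$ is the remaining part of that integral plus a term bounded by $C$. Fix $R_2>3R$ and let $\eta_n=\mu(\{0<|t-p|\le R_2/n\})$, so $\eta_n\to0$. For $y=\operatorname{Im}z>0$ we have $|t-z|\ge y$ always, and $|t-z|\ge\frac{R_2-3R}n$ if $|t-p|>R_2/n$. Hence
$$|m'(z)|\le C+\frac{2n}{R_2-3R}+\frac{\eta_n}{\pi y}.$$

Let $z^*=p+\frac in$. To compare $m(z)$ with $m(z^*)$, go from $z^*$ vertically to $p+i|z-p|$ and then along the circle about $p$ to $z$. The length of this path is at most $(3R+\frac{3\pi}2R)/n\le9R/n$. Put $\rho=|Z|$ and $\theta=\min(\arg Z,\pi-\arg Z)$. On the vertical part $\int\frac{|dz|}y=|\log\rho|$. On the circular part it is $\int_\theta^{\pi/2}\frac{d\theta'}{\sin\theta'}=\log\cot\frac\theta2\le\log\frac2\theta$. So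
$$|m(z)-m(z^*)|\le\sigma_n+\frac{\eta_n}\pi\Big(|\log\rho|+\log\frac2\theta\Big),\qquad\sigma_n=9R\Big(\frac Cn+\frac2{R_2-3R}\Big),$$
where the term $\log\frac2\theta$ is omitted when $\theta=\frac\pi2$.

Now let $a\ne q_i$ be a vertex and $\rho_a=|Z_a|\le3R$. Integrate $F'$ from $p$ vertically to $p+i|a-p|$ and then along the circle to $a$. Since $F'\,dz=n^{-\beta}Z^{\beta-1}e^m\,dZ$ and $\int Z^{\beta-1}dZ=Z_a^\beta/\beta$ along this path,
$$F(a)-F(p)=n^{-\beta}e^{m(z^*)}\Big(\frac{Z_a^\beta}\beta+\mathcal E_a\Big),$$
$$|\mathcal E_a|\le\int_0^{\rho_a}r^{\beta-1}\Big(e^{\sigma_n}\max(r,\tfrac1r)^{\eta_n/\pi}-1\Big)dr+\rho_a^\beta\int_0^{\pi/2}\Big(e^{\sigma_n}\max(\rho_a,\tfrac1{\rho_a})^{\eta_n/\pi}(\tfrac2\theta)^{\eta_n/\pi}-1\Big)d\theta .$$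
Both integrands are nonnegative. For large $n$ we have $\frac12\le\rho_a\le3R$, because $Z_a$ is a nonzero lattice point plus a shift tending to $0$. So the first integral is at most its value with $\rho_a$ replaced by $3R$, and in the second $\max(\rho_a,1/\rho_a)\le3R$. Let $n\to\infty$ with $R_2$ fixed. Once $\eta_n/\pi<\min(\beta,1)/2$, the integrands are dominated by integrable functions (near $0$ by multiples of $r^{\beta/2-1}$ and of $\theta^{-1/2}$). Also $\sigma_n\to\frac{18R}{R_2-3R}$ and $\eta_n\to0$. Hence, uniformly in $a$,
$$\limsup_{n\to\infty}|\mathcal E_a|\le\big(e^{18R/(R_2-3R)}-1\big)(3R)^\beta\Big(\frac1\beta+\frac\pi2\Big).$$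
The quantity $\mathcal E_a$ does not depend on $R_2$. Letting $R_2\to\infty$ we get $\mathcal E_a\to0$ as $n\to\infty$, uniformly.

Finally, $Z_a=n(a-q_i)+n(q_i-p_i)$, where $n(a-q_i)\in\Lambda\cap\{\operatorname{Im}\ge0\}$ and $n(q_i-p_i)\to0$ by the choice of $n$. The vertex $q_i$ itself is sent to $F(p)$, i.e. corresponds to $Z=0$ exactly. So, up to similarity, the vertices of $\psi[T]$ converge to those of $\frac1\beta P[T']$, where $T'=n(T-q_i)$ runs over finitely many lattice triangles in the half-plane. By Lemma 1 these are nondegenerate and positively oriented, so angles and orientation converge. $\square$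

## Fitting the triangles together on $2K$

We now prove Theorem 1. Let $n$ be large in the sequence.

**Step 1: the triangles $\psi[T]$ tile a polygon.** So far each $\psi[T]$ is good by itself; we show that together they form an embedded copy of $X_n$. Let $P_n$ be the convex polygon bounded by the chords $e_j$ that join consecutive points $\psi(\text{boundary vertices})$. Some of its angles may be $\pi$. It is nondegenerate for large $n$, since these points become dense in $\partial K$. Let $\Psi:X_n\to\mathbb C$ be the affine extension of $\psi$. It maps $\partial X_n$ homeomorphically and positively onto $\partial P_n$, and by Lemma 2 all image triangles are positively oriented.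

Let $y$ be off the image of the $1$-skeleton. The winding number of $\partial\psi[T]$ about $y$ is $1$ if $y\in\psi[T]$ and $0$ otherwise. Summing over $T$, interior edges cancel. So the number of triangles $\psi[T]\ni y$ equals the winding number of $\Psi|_{\partial X_n}$ about $y$, which is $1$ in $\operatorname{int}P_n$ and $0$ outside $P_n$. Hence $\Psi(X_n)=P_n$, and generic points of $P_n$ are covered exactly once.

At interior points of $X_n$, $\Psi$ is a local homeomorphism. Inside a triangle this is clear. Across an interior edge, the two positively oriented triangles lie on opposite sides. Around an interior vertex the images of the triangles follow each other counterclockwise and wind around $k\ge1$ times; as generic points are covered once, $k=1$. So $\Psi$ is open at interior points, and these map into $\operatorname{int}P_n$. Two distinct interior points cannot have the same image, since otherwise an open set would be covered twice. On the boundary $\Psi$ is injective, with image $\partial P_n$. So $\Psi:X_n\to P_n$ is a continuous bijection of compact spaces, i.e. a homeomorphism, and the $\psi[T]$ triangulate $P_n$ with the combinatorics of $X_n$.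

**Step 2: the triangulation of $2K$.** We double this picture and distribute the caps. Let $C_j$ be the (possibly degenerate) cap of $K$ between the chord $e_j$ and the arc of $\partial K$ joining its ends that contains no other $\psi$-image of a boundary vertex. Primes denote copies in $K'$.

* In $K$, take all triangles $\psi[T]$.
* In the opposite copy, take for each $T$ the triangle $\psi[T]'$ if $T$ has no boundary edge, and $\psi[T]'\cup C_j'\cup C_j$ if $T$ has the boundary edge corresponding to $e_j$.

The second kind is the disc obtained from $\psi[T]'$ by attaching the lens $C_j'\cup C_j$ along $e_j'$. It is bounded by two segments in $K'$ and by the chord $e_j\subset K$. Its third vertex is in $\operatorname{int}P_n'$, so its three sides meet only at vertices. All sides are straight segments in one side of $2K$, hence shortest paths by folding.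

Since $K=P_n\cup\bigcup C_j$, these triangles cover $2K$. The triangles of the first list fill $P_n\subset K$. Those of the second list fill $P_n'\cup\bigcup(C_j\cup C_j')$. Different lenses share at most a vertex. The lens over $e_j$ meets $P_n'$ only in $e_j'$, and it is attached to the only triangle having this edge. So within the second list the intersections are those in $X_n$. The two regions meet exactly in $\partial P_n\subset K$: indeed $P_n\cap P_n'=P_n\cap\partial K\subset\partial P_n$, and $P_n\cap C_j=e_j$, and $P_n\cap C_j'\subset P_n\cap C_j\cap\partial K\subset e_j$. So we have the combinatorics of the double of $X_n$ along $\partial X_n$. Two triangles from the same copy meet properly because $X_n$ is a simplicial complex. For triangles $T,S$ in opposite copies the intersection corresponds to $(T\cap\partial X_n)\cap(S\cap\partial X_n)$. Each factor is $\emptyset$, a vertex or an edge of a cycle of length $5n\ge5$, so the intersection is $\emptyset$, a vertex or an edge. This is therefore a geodesic triangulation.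

**Step 3: diameters.** By uniform continuity of $F$ the diameters of all $\psi[T]$ and of all arcs of $\partial K$ between consecutive vertices tend to $0$. A cap is the convex hull of its arc and has the same diameter. So the diameters of all triangles tend to $0$.

**Step 4: angles.** The angles of $\psi[T]$ and $\psi[T]'$ are covered by Lemma 2; it remains to bound what the caps add. A triangle with caps has exactly one boundary edge. At each end of it, its angle is the angle of $\psi[T]$ plus $2\kappa$, where $\kappa$ is the angle between $e_j$ and the one-sided tangent of $\partial K$ there. The third angle is unchanged. By (1), $\kappa\le\mu(J)$ for the open parameter interval $J$ between consecutive boundary vertex positions ($q_i$ being replaced by $p_i$). $J$ has length $\le2/n$. It contains no $p_i$, because the $p_i$ are themselves vertex positions. Hence $2\kappa<4\eta<\varepsilon/2$ for large $n$ by (5). With Lemmas 1 and 2, and $\beta_i\pi=\alpha_i$, all angles are at most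
$$\max\Big\{\frac\pi3,\ \frac{2\pi}5,\ \max_i\Big(\frac\pi2-\frac{\alpha_i}6\Big)\Big\}+\varepsilon\ \le\ \max\Big\{\frac{2\pi}5,\ \frac\pi2-\frac{\alpha_*}6\Big\}+\varepsilon .$$
Since $\alpha_*>0$, this is $<\frac\pi2$ for $\varepsilon$ small, and the triangulation is acute. This proves Theorem 1. $\blacksquare$

## Angle sums on $2K$ and the lower bounds

**Upper bounds in Theorem 2.** They are Theorem 1. If $\partial K$ is $C^1$, then $\alpha_*=\pi$ and the bound is $\frac{2\pi}5$. In this case $\mu$ has no atoms, so $m=0$ and Step 4 of Lemma 2 is empty. The model triangles are equilateral or from the $\frac65$-pattern, with angles in $[54^\circ,72^\circ]$ by Lemma 1(ii). Lemma 2 changes them by at most $\varepsilon/2$ and caps only add angles $<\varepsilon/2$. So all angles lie in $(54^\circ-\varepsilon,72^\circ+\varepsilon)$.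

For the lower bounds we must handle arbitrary geodesic triangulations, whose edges may cross $\partial K$. We first describe shortest paths, then prove an angle-sum formula.

**Shortest paths consist of at most three straight segments.** Let $\gamma$ be a shortest path in $2K$. If it misses $\partial K$, it lies in one side and is straight by folding. If it meets $\partial K$, let $q_1,q_2$ be its first and last points there. The part between them folds to a curve of length $|q_1-q_2|$, hence to the straight chord $q_1q_2$. This chord either lies in $\partial K$, or has its relative interior in $\operatorname{int}K$, in which case that part of $\gamma$ stays in one side. The parts before $q_1$ and after $q_2$ each lie in one side and are straight. So $\gamma$ consists of at most three straight segments, each in one side.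

**At an interior point $q\in\partial K$ of $\gamma$ both sector angles of $\gamma$ equal $\pi$, and $\alpha(q)=\pi$.** Suppose first that near $q$ the path lies in one side. It is straight there by folding, so the tangent cone at $q$ contains a line and $\alpha(q)=\pi$. The path lies in the supporting line at $q$, hence in $\partial K$ near $q$, and both sectors are half-planes. Otherwise, near $q$ the path consists of a segment $aq$ in one side and a segment $qb$ in the other. For every $q'\in\partial K$ the path $aq'b$ is available, so $|a-q'|+|q'-b|\ge|a-q|+|q-b|$. Let $q'\to q$ along a one-sided tangent making angles $\theta,\theta'$ with $qa,qb$. The first variation gives $-\cos\theta-\cos\theta'\ge0$, so $\theta+\theta'\ge\pi$. For the two one-sided tangents these sums are the two sector angles, and they add up to $2\alpha(q)\le2\pi$. Hence both equal $\pi$ and $\alpha(q)=\pi$.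

**Lemma 3 (Gauss–Bonnet).** Let $D\subset2K$ be a closed disc whose boundary consists of finitely many straight segments, each in one side, with sector angles $\theta_1,\dots,\theta_k$ of $D$ at the division points. Then
$$\sum_i(\pi-\theta_i)+2\mu(\partial K\cap\operatorname{int}D)=2\pi .$$

For instance, let $D$ be the lens formed by a nondegenerate cap over $J$ and its copy. Its angles are $2\kappa_x,2\kappa_y$, and the formula reads $2\pi-2(\kappa_x+\kappa_y)+2\mu(J)=2\pi$, which is (1).

*Proof.* The plan is to cut $D$ into planar triangles and thin lenses along $\partial K$, count with Euler's formula, and use (1) for the lenses.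

**Step 1: thin caps that avoid $\partial D$.** Call a segment of $\partial D$ inner if it is not contained in $\partial K$. A segment of $K$ with a relatively interior point on $\partial K$ lies in a supporting line, hence in $\partial K$; so inner segments meet $\partial K$ at most at their ends. Let $Q$ be the finite set of ends of segments of $\partial D$ that lie on $\partial K$. At $q\in Q$ an inner segment makes positive angles with both one-sided tangents of $\partial K$, because a segment of $K$ that starts at $q$ along a one-sided tangent lies in a supporting line, hence in $\partial K$.

For $q'\in\partial K$ near $q$, the cap between $q$ and $q'$ lies in the sector at $q$ between the chord and the one-sided tangent. As $q'\to q$ the angle of this sector and the diameter of the cap tend to $0$. So we can choose points $q^-,q^+$ on the two sides of $q$ such that the caps between $q$ and $q^\pm$ meet the inner segments ending at $q$ only in $q$, and the other inner segments, which have positive distance from $q$, not at all. We take them so near that the arcs $(q^-,q^+)$ for different $q$ are disjoint. The rest of $\partial K$ is compact and disjoint from the inner segments, hence at a distance $\ge d>0$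 from them. Let $W\subset\partial K$ be a finite set consisting of $Q$, all $q^\pm$, and further points outside the arcs $(q^-,q^+)$, so fine that consecutive points outside these arcs bound arcs of diameter $<d$, and such that $W$ is not collinear. Since a cap has the diameter of its arc, every cap between consecutive points $x,y$ of $W$ meets the inner segments at most in $x,y$.

Moreover, the open arc of a nondegenerate cap meets no segment of $\partial D$ that lies in $\partial K$: as $W$ contains the ends of these segments, an open arc between consecutive points of $W$ that meets such a segment is contained in it, and then the cap is degenerate.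

**Step 2: a cell decomposition of $D$.** Let $P=\operatorname{conv}W$, so $K$ is the union of $P$ and the caps. By Step 1 the segments of $\partial D$ in $K$ lie in $P$, those in $K'$ lie in $P'$, and inner segments meet $\partial P,\partial P'$ only in $W$. The interior of each nondegenerate lens (a cap together with its copy) is connected and disjoint from $\partial D$, so the lens lies in $D$ or has interior disjoint from $D$. Triangulate $P$ and $P'$ by straight triangles so that the segments of $\partial D$ are unions of edges, with no vertices on $\partial P,\partial P'$ other than those in $W$. This is possible: start from the points of $W$ and the division points as vertices, with the edges of the polygon and the segments of $\partial D$ (subdivided at points of $W$) as edges, and add straight edges between vertices, without crossings, as long as possible. The triangles and lenses contained in $D$ form a cell decomposition of $D$ into $T$ planar triangles and $B$ lenses (bigons).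

**Step 3: counting.** Let $V_i,V_b$ be the numbers of interior and boundary vertices and $E$ the number of edges. There are $V_b$ boundary edges, so $3T+2B=2E-V_b$. Together with Euler's formula $V_i+V_b-E+T+B=1$ this gives $T=2V_i+V_b-2$.

Now sum all angles of cells. A triangle contributes $\pi$. A lens over the open arc $J$ contributes $2(\kappa_x+\kappa_y)=2\mu(J)$ by (1). The angle sum at an interior vertex is $2\pi$ if it is not on $\partial K$, and $2\alpha(v)=2\pi-2\mu(\{v\})$ if it is. The set $\partial K\cap\operatorname{int}D$ consists of the interior vertices on $\partial K$, the open arcs of the lenses in $D$, and open arcs of degenerate caps, which have $\mu$-mass $0$ by (1). Hence, with $\theta_v$ the sector angle of $D$ at a boundary vertex $v$,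
$$\pi(2V_i+V_b-2)=2\pi V_i-2\mu(\partial K\cap\operatorname{int}D)+\sum_v\theta_v ,$$
that is, $\sum_v(\pi-\theta_v)=2\pi-2\mu(\partial K\cap\operatorname{int}D)$. Boundary vertices interior to a segment of $\partial D$ have $\theta_v=\pi$. This is clear off $\partial K$. On $\partial K$ such a point is interior to a straight segment in one side, and we saw above that both sectors are then half-planes. So only the division points contribute. $\square$

Let a triangle of a geodesic triangulation have angles $A_1,A_2,A_3$. Each side consists of at most three straight segments, and the sector angles at interior points of the sides are $\pi$, so these contribute nothing. Lemma 3 gives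
$$A_1+A_2+A_3=\pi+2\mu(\partial K\cap\text{interior of the triangle})\ \ge\ \pi.\tag{6}$$

**Lower bound in the $C^1$ case.** Every point of $2K$ has total angle $2\pi$. By $\sum_v(6-\deg v)=12$ some vertex has degree $\le5$, and one of its at most five angles is $\ge\frac{2\pi}5$. So $m(K)\ge\frac{2\pi}5$, and with the upper bound $m(K)=\frac{2\pi}5$.

**Lower bound at a corner.** Let $c$ be a corner with angle $\alpha<\pi$. The total angle at $c$ is $2\alpha$. The point $c$ is not interior to an edge, because interior points of shortest paths on $\partial K$ have $\alpha=\pi$. So two cases remain.

Suppose $c$ is interior to a triangle. By (6) its angle sum is at least $\pi+2\mu(\{c\})=\pi+(2\pi-2\alpha)$, so some angle is at least $\pi-\frac{2\alpha}3\ge\frac\pi2-\frac\alpha3$.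

Suppose $c$ is a vertex. Its degree is at least $3$: a single triangle cannot fill a neighborhood of $c$, since its two sides at $c$ are different, and two triangles filling a neighborhood would share two edges. So some triangle has an angle $\le\frac{2\alpha}3$ at $c$. By (6) its other two angles sum to at least $\pi-\frac{2\alpha}3$, and one of them is $\ge\frac\pi2-\frac\alpha3$. For the equilateral triangle this is the $70^\circ$ of the beginning.

If $K$ has corners, take $c$ with $\alpha=\alpha_*$ to get $m(K)\ge\frac\pi2-\frac{\alpha_*}3$. If there are none, $\alpha_*=\pi$ and the bound is $\frac\pi6$, which holds because every angle sum is at least $\pi$. If $\alpha_*\le\frac{3\pi}5$, then $\frac\pi2-\frac{\alpha_*}6\ge\frac{2\pi}5$, so the upper bound is $\frac\pi2-\frac{\alpha_*}6$, and $\frac{\alpha_*}6\le\frac\pi2-m(K)\le\frac{\alpha_*}3$. Thin triangles have $\alpha_*$ as small as we like, so no bound $<\frac\pi2$ serves all $K$. This proves Theorem 2. $\blacksquare$
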